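\title{Every 2-tough graph is fractionally Hamiltonian}

\begin{abstract}
A graph on $n\ge 2$ vertices is fractionally Hamiltonian if its edges carry nonnegative weights of total $n$ such that every edge cut has weight at least $2$. We prove that every graph of toughness at least $2$ is fractionally Hamiltonian, as conjectured in \emph{Fractional Graph Theory}. The proof finds a convex combination of spanning trees with the degrees of a Hamiltonian path, by comparing a minimum-cost spanning tree with the level sets of a separating functional. We also show that the constant $2$ cannot be replaced by any constant below $13/8$.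
\end{abstract}

\section{Toughness and fractional Hamiltonian cycles}\label{sec:intro}

Throughout, $G$ is a finite simple graph with vertex set $V$, edge set $E$ and $n=|V|\ge 2$ vertices. For $W\subseteq V$, the \emph{cut} $\delta(W)$ is the set of edges with exactly one end in $W$, and $E[W]$ is the set of edges with both ends in $W$; we write $\delta(v)$ for $\delta(\{v\})$. A \emph{weighting} is a vector $w\in[0,\infty)^E$, and $w(F)=\sum_{e\in F}w_e$ for $F\subseteq E$. Counting each edge once at each of its ends in $W$ gives
\begin{equation}\label{eq:hand}
\sum_{v\in W}w(\delta(v))=2w(E[W])+w(\delta(W)).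
\end{equation}

A Hamiltonian cycle has $n$ edges and crosses every cut at least twice. Call a weighting $w$ \emph{feasible} if $w(\delta(W))\ge 2$ whenever $\emptyset\ne W\subsetneq V$. The graph $G$ is \emph{fractionally Hamiltonian} if the linear program of minimizing $w(E)$ over feasible weightings has optimal value $n$. By \eqref{eq:hand} with $W=V$, a feasible weighting has $w(E)\ge n$, with equality exactly when $w(\delta(v))=2$ for all $v$. So $G$ is fractionally Hamiltonian if and only if it has a feasible weighting of total weight $n$, and we call such a weighting a \emph{fractional Hamiltonian cycle}. If $n\ge3$, each of its edges $uv$ has weight at most $1$, because \eqref{eq:hand} gives $4-2w_{uv}=w(\delta(\{u,v\}))\ge2$. The integer-valued fractional Hamiltonian cycles are then the connected spanning subgraphs with all degrees $2$, that is, the Hamiltonian cycles. There are others: in a $k$-regular graph in which every cut has at least $k$ edges, the constant weighting $2/k$ is one. This covers the Petersen graph, which has no Hamiltonian cycle.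

Let $c(H)$ be the number of connected components of a graph $H$. The \emph{toughness} of $G$ is
\[
\sigma(G)=\min\Bigl\{\frac{|S|}{c(G-S)}:\ S\subseteq V,\ c(G-S)\ge2\Bigr\},
\]
with $\sigma(G)=\infty$ if $G$ is complete. It is the lowest price, in deleted vertices per component, at which $G$ can be broken apart. A fractionally Hamiltonian graph has $\sigma(G)\ge1$: if $G-S$ has $c\ge2$ components, each of them sends weight at least $2$ to $S$, and $S$ can receive at most $2|S|$, so $|S|\ge c$. The first guess is that this obstruction is the only one. It is not.

\begin{example}\label{ex:pendant}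
Let $l\ge1$ and $m=2l+1$. Take a clique $a_1,\dots,a_m$, vertices $b_1,\dots,b_m$ with $b_i$ adjacent to $a_i$, and a set $K$ of $l$ further vertices, each adjacent to all other vertices. In a fractional Hamiltonian cycle the edge $a_ib_i$ has weight at most $1$, so $b_i$ needs weight at least $1$ from $K$. The demand is $m=2l+1$ and the supply is $2l$, so the graph is not fractionally Hamiltonian. If $c=c(G-S)\ge2$, then $K\subseteq S$, at most one component contains vertices $a_i$, and every other component is a single $b_i$ with $a_i\in S$. Hence $|S|\ge l+c-1$ and $c\le m$, so $\sigma(G)\ge 1+\frac{l-1}{2l+1}=\frac{3l}{2l+1}$. For $l=1$ this is a graph on seven vertices with $\sigma(G)\ge1$.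
\end{example}

As $l$ grows, the example gives for every $t<\frac32$ a graph with $\sigma(G)\ge t$ that is not fractionally Hamiltonian; the existence of such graphs is quoted in \cite{FGT}. Conjecture 2.3.6 of \cite{FGT} states that toughness $2$ suffices. We prove it.

\begin{theorem}\label{thm:main}
If $n\ge2$ and $\sigma(G)\ge2$, then $G$ is fractionally Hamiltonian.
\end{theorem}

There is one cut constraint for every vertex set, and it is hard to satisfy all of them directly. Spanning trees have their connectivity built in, and it survives averaging, so that only the $n$ degree conditions remain. The spanning tree closest to a Hamiltonian cycle is a Hamiltonian path, which suggests the following notion. We identify an edge set with its incidence vector in $\{0,1\}^E$.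

\begin{definition}
Let $x\ne y$ be vertices of $G$. A \emph{fractional Hamiltonian $x$--$y$ path} is a convex combination $z$ of spanning trees of $G$ with $z(\delta(x))=z(\delta(y))=1$ and $z(\delta(v))=2$ for all $v\ne x,y$.
\end{definition}

The trees need not be paths: in the complete graph on $x,y,u,v$, take the average of the stars centered at $u$ and at $v$.

\begin{theorem}\label{thm:path}
Let $G$ be connected, $n\ge2$, and let $x\ne y$ be vertices such that
\begin{equation}\label{eq:hyp}
|S|\ \ge\ 2c(G-S)-2+|S\cap\{x,y\}|\qquad\text{for every }S\subseteq V\text{ with }c(G-S)\ge2 .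
\end{equation}
Then $G$ has a fractional Hamiltonian $x$--$y$ path.
\end{theorem}

Deleting $S$ from a Hamiltonian $x$--$y$ path leaves at most $1+|S|-|S\cap\{x,y\}|$ pieces, since deleting an end creates no new piece. So a graph with such a path satisfies $c(G-S)-1\le|S|-|S\cap\{x,y\}|$, and \eqref{eq:hyp} is this condition with the left side doubled. Section~\ref{sec:two} shows where the factor $2$ comes from.

In the other direction we improve on Example~\ref{ex:pendant}.

\begin{theorem}\label{thm:lower}
For every $t<\frac{13}8$ there is a graph $G$ with $\sigma(G)\ge t$ that is not fractionally Hamiltonian.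
\end{theorem}

Thus the infimum $t^*$ of all $t$ such that $\sigma(G)\ge t$ implies fractional Hamiltonicity satisfies $\frac{13}8\le t^*\le2$. We do not determine its exact value.

Section~\ref{sec:close} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:path}, which is proved in Sections~\ref{sec:two} and~\ref{sec:levels}. Section~\ref{sec:strong} weakens the hypothesis of Theorem~\ref{thm:main} and strengthens its conclusion, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\section{Closing a fractional path}\label{sec:close}

A Hamiltonian $x$--$y$ path crosses a cut at least once, and at least twice if the cut does not separate $x$ from $y$. Fractional paths behave in the same way.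

\begin{lemma}\label{lem:cuts}
Let $z$ be a fractional Hamiltonian $x$--$y$ path in $G$ and let $\emptyset\ne W\subsetneq V$.
\begin{enumerate}
\item[(a)] $z(E)=n-1$ and $z(\delta(W))\ge1$.
\item[(b)] If $W$ contains both or neither of $x,y$, then $z(\delta(W))\ge2$.
\item[(c)] If $xy\in E$ and $n\ge3$, then $z_{xy}=0$.
\item[(d)] If $xy\in E$, then increasing the weight of $xy$ by $1$ turns $z$ into a fractional Hamiltonian cycle.
\end{enumerate}
\end{lemma}

\begin{proof}
A spanning tree has $n-1$ edges, at least one edge in $\delta(W)$ because it is connected, and at most $|W|-1$ edges in $E[W]$ because it is acyclic. These linear relations pass to convex combinations. This proves (a) and gives $z(E[W])\le|W|-1$.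

For (b) we may assume $x,y\notin W$, since $\delta(W)=\delta(V-W)$. Then $z(\delta(v))=2$ for all $v\in W$, and \eqref{eq:hand} gives $z(\delta(W))=2|W|-2z(E[W])\ge2$.

For (c), the vertex $x$ has degree at least $1$ in every spanning tree and average degree $1$, so $x$ is a leaf of every tree that occurs in $z$ with positive coefficient, and so is $y$. Two adjacent leaves form a whole tree, which has only two vertices.

For (d), the new weighting has total weight $n$ by (a). A cut that separates $x$ from $y$ contains $xy$ and has new weight at least $1+1$ by (a); any other cut has weight at least $2$ by (b).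
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:path}]
The graph $G$ is connected, since otherwise $S=\emptyset$ gives $\sigma(G)=0$. If $c(G-S)\ge2$, then $|S|\ge2c(G-S)\ge2c(G-S)-2+|S\cap\{x,y\}|$, so \eqref{eq:hyp} holds for every pair $x\ne y$; for a complete graph there is no such $S$ and \eqref{eq:hyp} is vacuous. As $n\ge2$, there is an edge $xy$. Theorem~\ref{thm:path} gives a fractional Hamiltonian $x$--$y$ path, and Lemma~\ref{lem:cuts}(d) closes it.
\end{proof}

\section{Vertex prices, and the case of two prices}\label{sec:two}

Fix $G,x,y$ as in Theorem~\ref{thm:path}. Let $f\in\mathbb R^V$ be given by $f(x)=f(y)=1$ and $f(v)=2$ otherwise, and let $d_T\in\mathbb R^V$ be the degree vector of a spanning tree $T$. Degrees depend linearly on the weighting, so a fractional Hamiltonian $x$--$y$ path exists if and only if $f$ lies in the convex hull of the vectors $d_T$. Recall the separation theorem: if a point $f$ lies outside the convex hull of finitely many points of $\mathbb R^V$, then some linear functional is strictly larger at each of these points than at $f$.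

We read a functional $\pi\in\mathbb R^V$ as a \emph{price} $\pi_v$ on each vertex $v$. An edge $uv$ costs $\pi_u+\pi_v$, so a spanning tree costs
\[
\mathrm{cost}(T)=\sum_{uv\in T}(\pi_u+\pi_v)=\sum_{v}\pi_vd_T(v).
\]
The \emph{budget} is $\sum_v\pi_vf(v)$, the amount that a Hamiltonian $x$--$y$ path would cost. By the separation theorem, if $f$ were outside the hull, some prices would put every spanning tree over budget. Theorem~\ref{thm:path} therefore follows from the next proposition.

\begin{proposition}\label{prop:budget}
Under the hypotheses of Theorem~\ref{thm:path}, for every $\pi\in\mathbb R^V$ there is a spanning tree $T$ with $\mathrm{cost}(T)\le\sum_v\pi_vf(v)$.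
\end{proposition}

The coordinates of $d_T$ and of $f$ both sum to $2n-2$, so adding a constant to all prices changes cost and budget by the same amount. In particular, constant prices give equality. The first real case is that of two prices, which we may shift and scale to $0$ and $1$.

\medskip\noindent\emph{Two prices.} Let $V=L\cup U$ be a partition into nonempty sets, with price $0$ on $L$ and $1$ on $U$. Put $c=c(G[L])$ and $\eta=|U\cap\{x,y\}|$, so that the budget is $2|U|-\eta$. Edges cost $0$ inside $L$, $1$ between $L$ and $U$, and $2$ inside $U$. Build a tree from the cheap edges up. First take a spanning tree of each component of $G[L]$, at no cost. Let $B$ be the set of vertices of $U$ that have a neighbor in $L$, and attach each of them to $L$ as a leaf, at cost $1$. The resulting forest on $V$ has $c+|U|-|B|$ components. Since $G$ is connected, $c+|U|-|B|-1$ further edges complete it to a spanning tree $T$, and each costs at most $2$. So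
\[
\mathrm{cost}(T)\le|B|+2\bigl(c+|U|-|B|-1\bigr)=2|U|-|B|+2c-2,
\]
and $T$ is within budget as soon as $|B|\ge2c-2+\eta$. Each vertex of $B$ saves $1$, and each component of $G[L]$ after the first may cost $2$ to connect; this is the factor $2$ in \eqref{eq:hyp}. The inequality is almost \eqref{eq:hyp} for $S=B$, except that $\eta$ counts $x$ and $y$ in all of $U$ and not only in $B$. The next lemma closes this gap. It is the only place where \eqref{eq:hyp} is used.

\begin{lemma}\label{lem:boundary}
Assume \eqref{eq:hyp}. Let $V=L\cup U$ be a partition into nonempty sets and let $B$ be the set of vertices of $U$ with a neighbor in $L$. Then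
\[
|B|\ \ge\ 2c(G[L])-2+|U\cap\{x,y\}| .
\]
\end{lemma}

\begin{proof}
Let $c=c(G[L])\ge1$ and $\eta=|U\cap\{x,y\}|\le2$. No edge joins $L$ to $U-B$, so $G-B$ is the disjoint union of $G[L]$ and $G[U-B]$.

If $U\ne B$, then $c(G-B)\ge c+1\ge2$, and \eqref{eq:hyp} gives $|B|\ge2(c+1)-2=2c\ge2c-2+\eta$: the extra component pays for $\eta$.

If $U=B$, then $c(G-B)=c$ and $\eta=|B\cap\{x,y\}|$. For $c\ge2$ the claim is \eqref{eq:hyp} with $S=B$. For $c=1$ it reads $|B|\ge|B\cap\{x,y\}|$.
\end{proof}

\begin{remark}\label{rem:necessary}
Two prices also show how much of \eqref{eq:hyp} is necessary. Suppose that $G$ has a fractional Hamiltonian $x$--$y$ path, let $c=c(G-S)\ge2$ and $\eta=|S\cap\{x,y\}|$, and put price $1$ on $S$ and $0$ elsewhere. The average cost of the trees in the path equals the budget $2|S|-\eta$, so some tree $T$ costs at most that. The cost of $T$ is the number of its edges meeting $S$ plus the number of its edges inside $S$. The forest $T-S$ has at least $c$ components, hence at most $n-|S|-c$ edges, so at least $|S|+c-1$ edges of $T$ meet $S$. This gives $c-1\le|S|-\eta$, as for ordinary paths. If moreover no vertex of $S$ has neighbors in two components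 of $G-S$, then $G$ minus the edges inside $S$ has at least $c$ components, so $T$ has at least $c-1$ edges inside $S$, and $2(c-1)\le|S|-\eta$. For such sets $S$ the inequality in \eqref{eq:hyp} is necessary.
\end{remark}

\section{Arbitrary prices}\label{sec:levels}

A general price vector is a superposition of two-valued ones, the indicators of its upper level sets, and the budget is linear in $\pi$. One cannot simply add up the two-price case, however. It provides a different tree for each level set, and the minimum cost for a sum of price vectors is \emph{at least} the sum of the minimum costs, which is the wrong direction. We need one tree that can be analyzed at all levels at once. A minimum-cost spanning tree has this feature, which underlies Kruskal's algorithm: below every threshold it uses as many edges as a forest can.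

\begin{lemma}\label{lem:greedy}
Let $T$ be a spanning tree of minimum total cost for some real costs on the edges of a connected graph $G$. Let $F$ be the set of edges of cost at most a given number $k$, and let $\kappa$ be the number of components of the graph $(V,F)$. Then $|T-F|=\kappa-1$.
\end{lemma}

\begin{proof}
The forest $(V,T\cap F)$ has $|T-F|+1$ components, so it suffices to show that it has the same components as $(V,F)$. Otherwise some edge $e\in F$ joins two components of $(V,T\cap F)$. The path of $T$ between the ends of $e$ then contains an edge $e'\notin F$. Replacing $e'$ by $e$ gives a spanning tree, and it is cheaper, since $e$ costs at most $k$ and $e'$ costs more than $k$.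
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:budget}]
Shift the prices so that $\min_v\pi_v=0$, and let $M=\max_v\pi_v$. If $M=0$, cost and budget vanish, so let $M>0$. Let $T$ be a minimum-cost spanning tree. For $0\le s<M$ define
\[
L_s=\{v:\pi_v\le s\},\qquad U_s=\{v:\pi_v>s\},\qquad E_s=\{uv\in E:\pi_u+\pi_v\le2s\},
\]
and let $c_s=c(G[L_s])$, $\eta_s=|U_s\cap\{x,y\}|$, and $\kappa_s$ the number of components of $(V,E_s)$. Both $L_s$ and $U_s$ are nonempty. The threshold $2s$ is chosen so that $E_s$ contains every edge inside $L_s$ and no edge inside $U_s$. All these quantities are step functions of $s$.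

\medskip\noindent\emph{Step 1: cost and budget as integrals over levels.} An edge of cost $k\in[0,2M]$ lies outside $E_s$ exactly for $s<k/2$, so $k$ is twice the length of the set of levels $s$ at which the edge is outside $E_s$. Summing over $T$ and applying Lemma~\ref{lem:greedy},
\[
\mathrm{cost}(T)=2\int_0^M|T-E_s|\,ds=\int_0^M(2\kappa_s-2)\,ds .
\]
A vertex $v$ lies in $U_s$ exactly for $s<\pi_v$, so
\[
\sum_v\pi_vf(v)=\int_0^M\sum_{v\in U_s}f(v)\,ds=\int_0^M\bigl(2|U_s|-\eta_s\bigr)\,ds .
\]
Subtracting,
\begin{equation}\label{eq:diff}
\mathrm{cost}(T)-\sum_v\pi_vf(v)=\int_0^M\bigl(2\kappa_s-2|U_s|+\eta_s-2\bigr)\,ds .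
\end{equation}

\medskip\noindent\emph{Step 2: counting components at one level.} To apply Lemma~\ref{lem:boundary} we must express $\kappa_s$ through components of induced subgraphs of $G$. Let $B_s$ be the set of vertices of $U_s$ with a neighbor in $L_s$. An edge from $U_s$ to $L_s$ need not lie in $E_s$, so we also let $A_s$ be the set of vertices of $U_s$ incident with an edge of $E_s$. The other end of such an edge lies in $L_s$, because $E_s$ has no edge inside $U_s$. In $(V,E_s)$, the vertices of $U_s-A_s$ are therefore isolated, and every other component meets $L_s$. Each component of $G[L_s]$ lies within one component of $(V,E_s)$, so at most $c_s$ components meet $L_s$. Hence $\kappa_s\le|U_s|-|A_s|+c_s$, and \eqref{eq:diff} gives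
\begin{equation}\label{eq:A}
\mathrm{cost}(T)-\sum_v\pi_vf(v)\le\int_0^M\bigl(2c_s-2|A_s|+\eta_s-2\bigr)\,ds .
\end{equation}

\medskip\noindent\emph{Step 3: trading $A_s$ for $B_s$.} The integrand of \eqref{eq:A} can be positive. With two prices $0$ and $1$, for example, $A_s$ is empty for $s<\frac12$ and the integrand there is $2c+\eta-2$. But $A_s=B$ for $s\ge\frac12$, and $A_s$ is counted twice, so on average $2|A_s|$ equals $|B|$. The same holds in general, vertex by vertex. Since $G$ is connected and $n\ge2$, every vertex $v$ has a neighbor; let $\mu_v\ge0$ be the least price of a neighbor of $v$. Then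
\[
v\in B_s\iff\mu_v\le s<\pi_v,\qquad\qquad v\in A_s\iff\frac{\mu_v+\pi_v}2\le s<\pi_v .
\]
If $\mu_v\ge\pi_v$, both intervals are empty. Otherwise both lie in $[0,M)$, and the second is the upper half of the first. Summing the lengths over $v$ gives $2\int_0^M|A_s|\,ds=\int_0^M|B_s|\,ds$, and \eqref{eq:A} becomes
\[
\mathrm{cost}(T)-\sum_v\pi_vf(v)\le\int_0^M\bigl(2c_s-|B_s|+\eta_s-2\bigr)\,ds .
\]
The integrand is now the bound found for two prices, and it is at most $0$ for every $s\in[0,M)$ by Lemma~\ref{lem:boundary} applied to the partition $V=L_s\cup U_s$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:path} and~\ref{thm:main}.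

\section{A weaker hypothesis and stronger conclusions}\label{sec:strong}

The proof of Theorem~\ref{thm:main} used $|S|\ge2c(G-S)$ only for sets $S$ containing both ends of the closing edge. A path can also be closed by gluing its two ends together, and this needs less. To arrange it, we split a vertex $r$ into two copies and look for a path from one copy to the other.

\begin{theorem}\label{thm:root}
Let $G$ be connected, $n\ge2$, and suppose that there is a vertex $r$ such that
\[
|S|\ \ge\ 2c(G-S)-2+|S\cap\{r\}|\qquad\text{whenever }c(G-S)\ge2 .
\]
Then $G$ is fractionally Hamiltonian. In particular, this holds if $|S|\ge2c(G-S)-1$ whenever $c(G-S)\ge2$.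
\end{theorem}

\begin{proof}
Let $G'$ be obtained from $G$ by replacing $r$ with two adjacent vertices $r',r''$, each joined to all neighbors of $r$. The edge $r'r''$ keeps the two copies in one component when their neighbors are deleted. The graph $G'$ is connected and has $n+1\ge3$ vertices. We verify \eqref{eq:hyp} for $G'$ and the pair $r',r''$. Let $c=c(G'-S)\ge2$, $k=|S\cap\{r',r''\}|$ and $S_0=S-\{r',r''\}$.

If $k=1$, then $G'-S$ is isomorphic to $G-S_0$. If $k=0$, then $G-S_0$ arises from $G'-S$ by contracting the edge $r'r''$. In both cases $c(G-S_0)=c$ and $r\notin S_0$, so $|S|=|S_0|+k\ge2c-2+k$. If $k=2$, then $G'-S=G-(S_0\cup\{r\})$, so $|S_0|+1\ge2c-1$ and $|S|=|S_0|+2\ge2c=2c-2+k$.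

Let $z$ be a fractional Hamiltonian $r'$--$r''$ path in $G'$, given by Theorem~\ref{thm:path}. Define a weighting $w$ of $G$ by $w_{rv}=z_{r'v}+z_{r''v}$ for the neighbors $v$ of $r$, and $w_e=z_e$ for all other edges. By Lemma~\ref{lem:cuts}(a) and (c), $z$ has total weight $n$ and $z_{r'r''}=0$, so $w(E)=n$. Every cut of $G$ has the form $\delta(W)$ with $\emptyset\ne W\subseteq V-\{r\}$. Its $w$-weight equals the $z$-weight of the cut of $W$ in $G'$, which is at least $2$ by Lemma~\ref{lem:cuts}(b).
\end{proof}

\begin{remark}
In Theorem~\ref{thm:root}, as a statement for all $n\ge2$, the bound $2c(G-S)-2$ for sets $S$ avoiding $r$ cannot be relaxed to $2c(G-S)-3$, even if the bound $2c(G-S)-1$ for sets containing $r$ is kept. Let $G$ be the path $r\,v\,u$. The only $S$ with $c(G-S)\ge2$ is $\{v\}$; it avoids $r$, and $1=2\cdot2-3$. But each of the two edges is a cut and needs weight at least $2$, so the optimal value is $4>3$.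
\end{remark}

\begin{corollary}\label{cor:strong}
Let $\sigma(G)\ge2$ and $n\ge3$.
\begin{enumerate}
\item[(a)] For every pair $x\ne y$ there is a fractional Hamiltonian $x$--$y$ path.
\item[(b)] For every edge $xy$ there is a fractional Hamiltonian cycle with weight exactly $1$ on $xy$, and there is a fractional Hamiltonian cycle that is positive on every edge.
\item[(c)] For every vertex $v$, the graph $G-v$ is fractionally Hamiltonian.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The proof of Theorem~\ref{thm:main} shows that $G$ is connected and that \eqref{eq:hyp} holds for every pair.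

(b) A fractional Hamiltonian $x$--$y$ path has weight $0$ on $xy$ by Lemma~\ref{lem:cuts}(c), so the cycle of Lemma~\ref{lem:cuts}(d) has weight $1$ on $xy$. The average of these cycles over all edges $xy$ is feasible, has total weight $n$, and is positive on every edge.

(c) The graph $G-v$ has at least two vertices. It is connected, since otherwise $S=\{v\}$ gives $\sigma(G)\le\frac12$. If $c(G-v-S)\ge2$, then $|S|+1\ge2c(G-v-S)$, so the last sentence of Theorem~\ref{thm:root} applies to $G-v$.
\end{proof}

\section{Tough graphs that are not fractionally Hamiltonian}\label{sec:lower}

Example~\ref{ex:pendant} has three ingredients: a set $K$ of $l$ vertices adjacent to everything, which can supply weight $2l$; many copies of a small graph, each demanding weight from $K$; and a clique through which the copies are attached to one another. There the small graph is the edge $a_ib_i$. It demands weight $1$, so about $2l$ copies are needed, and it yields one component for one deleted vertex. The toughness tends to $1+\frac{l}{2l}=\frac32$. We replace the edge by a graph that demands only $\frac12$ but costs $\frac32$ deleted vertices per component and yields at most two components.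 About $4l$ copies are needed, and the same count gives $\frac32+\frac l{8l}=\frac{13}8$.

Let $H$ be the graph of Figure~\ref{fig:H}, with vertices $a,b,r_1,r_2,p_1,p_2$ and edges $ar_1$, $ar_2$, $r_1p_1$, $r_2p_2$, $p_1p_2$, $p_1b$, $p_2b$. For $l\ge2$ and $m=4l+1$, let $G_l$ be built from disjoint copies $H_1,\dots,H_m$ of $H$ as follows. Let $a_i,b_i$ be the copies of $a,b$ in $H_i$, and make $Q=\{a_1,b_1,\dots,a_m,b_m\}$ a clique. Then add a set $K$ of $l$ new vertices, each adjacent to all other vertices. When a copy $H_i$ is fixed we drop the index $i$ from the names of its vertices.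

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1.5pt,minimum size=17pt}]
\node[fill=black!15] (a) at (0,0) {$a$};
\node (r1) at (1.4,0.8) {$r_1$};
\node (r2) at (1.4,-0.8) {$r_2$};
\node (p1) at (3,0.8) {$p_1$};
\node (p2) at (3,-0.8) {$p_2$};
\node[fill=black!15] (b) at (4.4,0) {$b$};
\draw (a)--(r1)--(p1)--(b)--(p2)--(r2)--(a);
\draw (p1)--(p2);
\end{tikzpicture}
\caption{The graph $H$. In $G_l$ the shaded vertices $a,b$ of all $4l+1$ copies of $H$ form one clique $Q$, and $l$ further vertices, forming the set $K$, are adjacent to all other vertices.}\label{fig:H}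
\end{figure}

To see why $H$ demands weight, suppose that a fractional Hamiltonian cycle puts none on the edges from $K$ to $r_1,r_2,p_1,p_2$. Each $r_j$ then has only two usable edges, both of weight $1$, and $ar_1,ar_2$ use up the degree of $a$. The set $\{a,r_1,r_2,p_1,p_2\}$ can send weight out only to $b$, which uses up the degree of $b$, and nothing is left to leave the copy. The next lemma is the quantitative form of this argument.

\begin{lemma}\label{lem:demand}
Let $w$ be a fractional Hamiltonian cycle of $G_l$ and fix a copy $H_i$. Then the edges between $K$ and $\{r_1,r_2,p_1,p_2\}$ have total weight at least $\frac12$.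
\end{lemma}

\begin{proof}
Recall that every vertex has weighted degree $2$ and every edge has weight at most $1$. Let $\rho$ and $\varphi$ be the total weights of the edges from $K$ to $\{r_1,r_2\}$ and to $\{p_1,p_2\}$.

\emph{The vertex $a$.} The neighbors of $r_j$ are $a$, $p_j$ and the vertices of $K$. Adding the degrees of $r_1$ and $r_2$ gives $w_{ar_1}+w_{ar_2}=4-\rho-w_{r_1p_1}-w_{r_2p_2}\ge2-\rho$. So the total weight $\alpha$ of the other edges at $a$ satisfies $\alpha\le\rho$.

\emph{The vertex $b$.} Let $\beta=w_{p_1b}+w_{p_2b}$. The cut of $\{a,r_1,r_2,p_1,p_2\}$ has weight $\alpha+\rho+\varphi+\beta\ge2$, so $\beta\ge2-2\rho-\varphi$. The total weight $\gamma=2-\beta$ of the other edges at $b$ satisfies $\gamma\le2\rho+\varphi$.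

\emph{The whole copy.} Every edge leaving $V(H_i)$ is counted in $\alpha$, $\gamma$, $\rho$ or $\varphi$. Therefore $2\le\alpha+\gamma+\rho+\varphi\le4\rho+2\varphi\le4(\rho+\varphi)$.
\end{proof}

\begin{lemma}\label{lem:cost}
Let $R\subseteq V(H)$, and let $k$ be the number of components of $H-R$ that contain neither $a$ nor $b$. Then $k\le2$ and $|R|\ge\frac32k$.
\end{lemma}

\begin{proof}
Call these components \emph{inner}. An inner component is a component of $P-R$, where $P$ is the path $r_1p_1p_2r_2$, and deleting vertices from a path on four vertices leaves at most two components. So $k\le2$. A neighbor of a component outside the component lies in $R$. Hence an inner component containing some $r_j$ forces $a\in R$, and one containing some $p_j$ forces $b\in R$. For $k=0$ there is nothing to prove.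

Let $k=1$, with inner component $C$. If some $r_j\in C$, then $a\in R$, and either $p_j\in R$, or $p_j\in C$ and $b\in R$. If $C$ contains no $r_j$, then some $p_j\in C$, so $b\in R$ and $r_j\in R$. In all cases $|R|\ge2$.

Let $k=2$. Then $R$ contains at least one of $a,b$ and at least one vertex of $P$. If it contains two vertices of $P$, then $|R|\ge3$. If it contains exactly one, this vertex disconnects $P$ and is some $p_j$. The inner components are then $\{r_j\}$ and $\{p_h,r_h\}$ with $h\ne j$, and they force $a,b\in R$. Again $|R|\ge3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]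
If $G_l$ had a fractional Hamiltonian cycle, then by Lemma~\ref{lem:demand} the edges leaving $K$ would have total weight at least $\frac m2=2l+\frac12$, while the weighted degrees of the vertices of $K$ sum to $2l$. So $G_l$ is not fractionally Hamiltonian.

Let $c=c(G_l-S)\ge2$. Then $K\subseteq S$, since a remaining vertex of $K$ would be adjacent to all other remaining vertices. Let $S_i=S\cap V(H_i)$, and let $k_i$ be the number of components of $H_i-S_i$ containing neither $a_i$ nor $b_i$. Since $Q$ is a clique, at most one component of $G_l-S$ meets $Q$. A component that avoids $Q$ lies in a single copy $H_i$, because outside $K$ different copies are joined only by edges of $Q$, and it is counted by $k_i$. So $c\le1+\sum_ik_i$, and Lemma~\ref{lem:cost} gives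
\[
|S|\ge l+\tfrac32\sum_ik_i\ge l+\tfrac32(c-1),\qquad c\le2m+1=8l+3 .
\]
As $l\ge2$, the number $l-\frac32$ is positive, and
\[
\frac{|S|}c\ \ge\ \frac32+\frac{l-\frac32}{c}\ \ge\ \frac32+\frac{l-\frac32}{8l+3}=\frac{13l+3}{8l+3}.
\]
The right side tends to $\frac{13}8$ as $l\to\infty$, so $\sigma(G_l)\ge t$ for all large $l$.
\end{proof}

\begin{remark}
The estimate is exact: $\sigma(G_l)=\frac{13l+3}{8l+3}<\frac{13}8$. Delete $K$ and the vertices $a,p_1,p_2$ of every copy. This removes $l+3m=13l+3$ vertices and leaves the $2m$ isolated vertices $r_1,r_2$ together with the clique on $b_1,\dots,b_m$, which is $8l+3$ components. Already $G_2$, with $56$ vertices, has toughness $\frac{29}{19}>\frac32$.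
\end{remark}

\begin{thebibliography}{1}
\bibitem{FGT} \emph{Fractional Graph Theory}, \texttt{https://dl.icdst.org/\allowbreak pdfs/\allowbreak files/\allowbreak 0f73c0e1210f1aad32015b74860d700e.pdf}.
\end{thebibliography}
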